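# Homogeneous operators and direct integrals of atomic operators

Throughout, Hilbert spaces are separable and complex, and operators are bounded and linear. We write $\mathbb D$ for the open unit disc, $\mathbb T$ for the unit circle, and $G=$ Möb for the group of maps
$$\varphi_{\alpha,\beta}(z)=\alpha\,\frac{z-\beta}{1-\bar\beta z}\qquad(\alpha\in\mathbb T,\ \beta\in\mathbb D),$$
the biholomorphic automorphisms of $\mathbb D$. With the topology given by the parameters $(\alpha,\beta)$, $G$ is a connected, second countable, locally compact, unimodular group isomorphic to $PSU(1,1)$, and it acts on the closed disc $\bar{\mathbb D}$.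

## 1. Multiplication by $z$ on the circle, moved by disc automorphisms

Let $B$ be multiplication by $z$ on $L^2(\mathbb T)$. For $\varphi\in G$ the operator $\varphi(B)$ is multiplication by the function $\varphi$. A change of variables turns one into the other: put
$$(U_\varphi f)(z)=|(\varphi^{-1})'(z)|^{1/2}f(\varphi^{-1}(z)).$$
This is unitary, and $(U_\varphi(\varphi f))(z)=|(\varphi^{-1})'(z)|^{1/2}\,z\,f(\varphi^{-1}(z))=(BU_\varphi f)(z)$. So $BU_\varphi=U_\varphi\varphi(B)$, that is, $U_\varphi^*BU_\varphi=\varphi(B)$. Up to unitary equivalence, $B$ does not notice the automorphisms of the disc.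

Can $B$ be cut into smaller operators with the same property? An operator commuting with $B$ and $B^*$ commutes with all multiplications by functions in $L^\infty(\mathbb T)$, hence is itself such a multiplication. So the reducing subspaces of $B$ are the spaces $L^2(S)$ with $S\subset\mathbb T$ measurable. Let $B_S$ be the restriction. The spectral projection of $B_S$ for a Borel set $Q$ vanishes iff $|S\cap Q|=0$, and that of $\varphi(B_S)$ vanishes iff $|S\cap\varphi^{-1}(Q)|=0$, i.e. iff $|\varphi(S)\cap Q|=0$. If $\varphi(B_S)$ is unitarily equivalent to $B_S$, these conditions agree for all $Q$. Taking $Q=\mathbb T\setminus S$ and $Q=\mathbb T\setminus\varphi(S)$ gives $\varphi(S)=S$ up to null sets. Now ask this for the rotations $\varphi(z)=\alpha z$. The $n$-th Fourier coefficient of $1_{\alpha S}$ is $\alpha^{-n}\widehat{1_S}(n)$, so $\widehat{1_S}(n)=0$ for $n\ne0$, and $S$ is null or conull. Thus $B$ has many reducing subspaces, but no proper one carries an operator with the same symmetry. It is an atom, though not an irreducible operator.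

One could cut further and write $B=\int_{\mathbb T}^\oplus z\,dm(z)$, a direct integral of operators on one-dimensional spaces. The fibre at $z$ is the scalar $z$, and it is unitarily equivalent to $\varphi(z)$ only if $\varphi(z)=z$. This goes too far, since the symmetry is lost.

Next take $B\oplus B$. It splits into two atoms, but in many ways. Let $S$ be the upper half circle and consider the reducing subspace $L^2(S)\oplus L^2(\mathbb T\setminus S)$ of $L^2(\mathbb T)\oplus L^2(\mathbb T)$. The restriction of $B\oplus B$ to it is $B_S\oplus B_{\mathbb T\setminus S}\cong B$, an atom. Yet $U_\varphi\oplus U_\varphi$ moves this subspace to $L^2(\varphi(S))\oplus L^2(\mathbb T\setminus\varphi(S))$, in general a different one. So a piece can carry the symmetry without being invariant under the unitaries that we happened to choose. It only has to be moved to an equivalent piece.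

Can every operator with this symmetry be assembled from atoms? Sums alone will turn out to be too restrictive, for a cheap reason (Section 6), so integrals should be allowed.

## 2. Homogeneous and atomic operators, and five statements

**Definition (homogeneous, atomic).** An operator $T$ on a nonzero Hilbert space is *homogeneous* if $\sigma(T)\subset\bar{\mathbb D}$ and $\varphi(T)$ is unitarily equivalent to $T$ for every $\varphi\in G$. It is *atomic homogeneous* if moreover it is not the direct sum of two homogeneous operators.

Here $\varphi(T)=\alpha(T-\beta)(1-\bar\beta T)^{-1}$ for $\varphi=\varphi_{\alpha,\beta}$, which makes sense because the pole of $\varphi$ lies outside $\bar{\mathbb D}$. By the functional calculus $\varphi(\psi(T))=(\varphi\psi)(T)$. Section 1 shows that $B$ is atomic homogeneous. Every irreducible homogeneous operator is atomic.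

**Definition (implementing unitary).** Let $\sigma(T)\subset\bar{\mathbb D}$. A unitary $U$ *implements* $\varphi\in G$ for $T$ if $U^*TU=\varphi(T)$. For $\varphi=\varphi_{\alpha,\beta}$ this means
$$TU(1-\bar\beta T)=\alpha U(T-\beta).\tag{1}$$

**Notation.** $W^*(T)$ is the von Neumann algebra generated by $T$ and $1$, and $\mathcal N_T=W^*(T)'$ is its commutant, the set of operators commuting with $T$ and $T^*$. The projections of $\mathcal N_T$ are exactly the projections onto reducing subspaces of $T$. For example $\mathcal N_B=L^\infty(\mathbb T)$ and $\mathcal N_{B\oplus B}=M_2(L^\infty(\mathbb T))$. For projections $p,q$ in a von Neumann algebra $\mathcal N$ we write $p\sim q$ (Murray–von Neumann equivalence) if there is $w\in\mathcal N$ with $w^*w=p$ and $ww^*=q$.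

**Direct integrals.** They are taken over standard $\sigma$-finite measure spaces $(X,\mu)$, with nonzero fibres. If $H=\int_X^\oplus H_x\,d\mu(x)$, the *diagonalizable algebra* $D\cong L^\infty(X,\mu)$ consists of the multiplications by scalar functions, and $D'$ is the algebra of *decomposable* operators $\int^\oplus y_x\,d\mu(x)$. If $T=\int^\oplus T_x$, then $D$ commutes with $T$ and $T^*$, so $D\subset\mathcal N_T$. Conversely, every abelian von Neumann algebra $D\subset\mathcal N_T$ containing $1$ is the diagonalizable algebra of a decomposition of $H$ in which $T$ is decomposable. "Direct integral of atomic homogeneous operators" means that almost every fibre is atomic homogeneous. We use from Dixmier, *von Neumann Algebras*, Ch. II.3: $W^*(D,T)=\int^\oplus W^*(T_x)$, and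
$$D'\cap\mathcal N_T=\int^\oplus\mathcal N_{T_x}\,d\mu(x).\tag{2}$$
Almost every $\mathcal N_{T_x}$ is generated by the fibres $y_{n,x}$ of one fixed sequence $(y_n)$ in $D'\cap\mathcal N_T$. So the algebra in (2) is abelian iff almost every $\mathcal N_{T_x}$ is abelian, and it equals $D$ iff $\mathcal N_{T_x}=\mathbb C$ (that is, $T_x$ is irreducible) for almost every $x$.

The survey "Homogeneous operators and projective representations of the Möbius group: A survey" asks whether every homogeneous operator is a direct integral of atomic homogeneous operators. For normal operators the situation is as in Section 1: every normal homogeneous operator is a direct sum of countably many copies of $B$ and of the operator $N$ of multiplication by $z$ on $L^2(\mathbb D)$, both atomic. In general the answer is no.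

**Theorem 1.** There is a homogeneous operator $T$, with $\mathcal N_T$ a II$_1$ factor (isomorphic to $L(\mathbb F_\infty)$), such that: (a) no nonzero reducing subspace of $T$ carries an atomic homogeneous operator; (b) if $T\cong\int_X^\oplus T_x\,d\mu(x)$ with $T_x$ homogeneous for a.e. $x$, then $\mu$ is purely atomic. Consequently $T$ is not a direct integral of atomic homogeneous operators. Moreover $T$ can be chosen similar to a normal homogeneous operator $M$, with $\|T-M\|$ as small as desired.

**Theorem 2.** Let $K$ be a separable Hilbert space, $N_0\subset B(K)$ a von Neumann algebra, and $W:G\to U(K)$ a strongly continuous unitary representation with $W_gN_0W_g^*=N_0$ for all $g$. Then there is a homogeneous $T$ on $L^2(G)\otimes K\otimes\mathbb C^2$ with $\mathcal N_T=1\otimes N_0\otimes1$ and such that each $\varphi\in G$ is implemented by $\lambda_\varphi\otimes W_\varphi\otimes1$, where $\lambda$ is the left regular representation.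

**Theorem 3.** A homogeneous $T$ is atomic iff $\mathcal N_T$ is abelian and the natural action of $G$ on $\mathcal N_T$ (defined in Section 3) has only $0,1$ as invariant projections.

**Theorem 4.** A homogeneous $T$ is a direct integral of atomic homogeneous operators iff there is an abelian von Neumann algebra $D\subset\mathcal N_T$ (containing $1$) such that (A) $D'\cap\mathcal N_T$ is abelian, and (B) every $\varphi\in G$ is implemented by some unitary in $D'$.

**Corollary 5.** If $W^*(T)$ is of type I (e.g. if $C^*(T)$ is GCR, in particular if $T$ is essentially normal), then the homogeneous operator $T$ is a direct integral of atomic homogeneous operators. Type I is not necessary: for every von Neumann algebra $N_0$ on a separable space there is a direct integral $T$ of irreducible homogeneous operators with $\mathcal N_T\cong N_0$.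

For the negative answer, Sections 3, 6 and 7 suffice.

## 3. Implementing unitaries and homogeneous restrictions

Let $T$ be homogeneous on $H$ and $\mathcal N=\mathcal N_T$.

**Lemma 6.** (i) If $U$ implements $\varphi$ and $U'$ implements $\psi$, then $UU'$ implements $\varphi\psi$, and $U^*$ implements $\varphi^{-1}$. (ii) If $U,U'$ both implement $\varphi$, then $U'=vU$ with $v\in\mathcal N$ unitary; conversely, every such $vU$ implements $\varphi$. (iii) If $U$ implements $\varphi$, then $U$ normalizes $W^*(T)$ and $\mathcal N$.

**Proof.** (i) $(UU')^*T(UU')=U'^*\varphi(T)U'=\varphi(U'^*TU')=\varphi(\psi(T))$. Also $T=\varphi^{-1}(U^*TU)=U^*\varphi^{-1}(T)U$, so $UTU^*=\varphi^{-1}(T)$.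

(ii) Let $v=U'U^*$. Then $Tv=U'(U'^*TU')U^*=U'(U^*TU)U^*=vT$. Since $v$ is unitary, $v^*T=Tv^*$ as well; taking adjoints, $T^*v=vT^*$. So $v\in\mathcal N$. Conversely $(vU)^*T(vU)=U^*v^*TvU=U^*TU$.

(iii) The inverse of an invertible element of a von Neumann algebra lies in the algebra, so $\varphi(T)\in W^*(T)$; and $T=\varphi^{-1}(\varphi(T))$. Hence $U^*W^*(T)U=W^*(\varphi(T))=W^*(T)$, and $U$ also normalizes the commutant. $\square$

**Definition (natural action).** By Lemma 6(ii), two unitaries implementing $\varphi$ differ by a unitary of $\mathcal N$, which acts trivially by conjugation on the centre of $\mathcal N$. So $\theta_\varphi=\mathrm{Ad}\,U$ is well defined on the centre of $\mathcal N$, and on all of $\mathcal N$ if $\mathcal N$ is abelian. By Lemma 6(i), $\theta$ is an action of $G$, the *natural action*.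

For $T=B$ it is the action $1_S\mapsto1_{\varphi(S)}$ on $L^\infty(\mathbb T)$.

The next lemma makes the observation about $B\oplus B$ precise.

**Lemma 7.** For a nonzero projection $p\in\mathcal N$, the operator $T|_{pH}$ is homogeneous iff for every $\varphi\in G$ and one (equivalently every) $U$ implementing $\varphi$ we have $UpU^*\sim p$ in $\mathcal N$.

**Proof.** "One" and "every" agree by Lemma 6(ii), because $v(UpU^*)v^*\sim UpU^*$ for $v\in\mathcal N$ unitary. For $\lambda\notin\bar{\mathbb D}$ the resolvent $(T-\lambda)^{-1}$ lies in $W^*(T)$, so it commutes with $p$. Hence $T_p:=T|_{pH}$ has spectrum in $\bar{\mathbb D}$, and $\varphi(T_p)=\varphi(T)|_{pH}$.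

($\Leftarrow$) Let $w\in\mathcal N$ with $w^*w=p$, $ww^*=UpU^*$. Then $w$ maps $pH$ isometrically onto $UpH$, so $V=U^*w|_{pH}$ is a unitary of $pH$, and
$$VT_pV^*=U^*wTw^*U|_{pH}=U^*Tww^*U|_{pH}=(U^*TU)(U^*ww^*U)|_{pH}=\varphi(T)p|_{pH}=\varphi(T_p).$$

($\Rightarrow$) Let $V$ be a unitary of $pH$ with $V^*T_pV=\varphi(T_p)$, so $V^*T_p=\varphi(T_p)V^*$. Put $w=UV^*p$. Then $w^*w=p$ and $ww^*=UpU^*$. Using $TU=U\varphi(T)$,
$$wT=UV^*T_pp=U\varphi(T)V^*p=TUV^*p=Tw.$$
So $w$ restricts to a unitary between the reducing subspaces $pH$ and $UpH$ that intertwines the restrictions of $T$, hence also those of $T^*$. As $w$ vanishes on $(pH)^\perp$, we get $wT^*=T^*w$. So $w\in\mathcal N$ and $p\sim UpU^*$. $\square$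

For direct integrals we need a measurable way of choosing implementing unitaries in the fibres. The tool is the Jankov–von Neumann theorem: if $X,Y$ are standard Borel spaces and $A\subset X\times Y$ is Borel, then the projection of $A$ to $X$ is analytic, hence universally measurable, and there is a universally measurable map $s$ from this projection to $Y$ whose graph lies in $A$. Given a $\sigma$-finite measure, $s$ agrees almost everywhere with a Borel map.

**Lemma 8.** Let $T=\int_X^\oplus T_x\,d\mu$ with $T_x$ homogeneous for a.e. $x$, and let $D$ be the diagonalizable algebra. Then every $\varphi\in G$ is implemented by a unitary in $D'$.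

**Proof.** We may assume that $X=\bigsqcup_nX_n$ with countably many Borel pieces, that $H_x=K_n$ is a fixed Hilbert space for $x\in X_n$, and, after removing a null set, that $x\mapsto T_x$ is a Borel map from $X_n$ to the ball $B_n$ of radius $\|T\|$ in $B(K_n)$. With the strong topology $B_n$ is Polish, the unitary group $U(K_n)$ is Polish, and multiplication is jointly continuous on bounded sets. So for $\varphi=\varphi_{\alpha,\beta}$ the map $(S,u)\mapsto Su(1-\bar\beta S)-\alpha u(S-\beta)$ is continuous on $B_n\times U(K_n)$, and
$$\{(x,u)\in X_n\times U(K_n):\ T_xu(1-\bar\beta T_x)=\alpha u(T_x-\beta)\}$$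
is Borel. For a.e. $x$ its section is nonempty, since $T_x$ is homogeneous. Select $u_x$ by the Jankov–von Neumann theorem and modify it on a null set to be Borel. Then $U=\int^\oplus u_x\,d\mu$ is a unitary in $D'$ and satisfies (1) for $T$, since it does so fibrewise. As $\sigma(T)\subset\bar{\mathbb D}$, $U$ implements $\varphi$. $\square$

## 4. Atomic means abelian commutant and ergodic action

We prove Theorem 3. We recall the facts about types. Every von Neumann algebra $\mathcal N$ on a separable space is a direct sum of algebras of types I$_n$ ($1\le n\le\infty$), II$_1$, II$_\infty$, III, cut out by central projections that are invariant under all automorphisms; type I$_1$ means abelian. In a properly infinite algebra (types I$_\infty$, II$_\infty$, III and their sums) there is a projection $p$ with $p\sim1-p\sim1$. A finite algebra has a unique centre-valued trace $\mathrm{tr}$, and there $p\sim q$ iff $\mathrm{tr}(p)=\mathrm{tr}(q)$. A type II$_1$ algebra has a projection with $\mathrm{tr}(p)=\frac12\cdot1$, and a type I$_n$ algebra with $n<\infty$ has one with $\mathrm{tr}(p)=\frac1n\cdot1$.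

**Step 1. If $\mathcal N$ is abelian with no nontrivial invariant projection, $T$ is atomic.** In an abelian algebra equivalent projections are equal. So by Lemma 7, for $p\neq0$ the restriction $T|_{pH}$ is homogeneous iff $p$ is $\theta$-invariant, iff $p=1$. Hence $T$ is not a direct sum of two homogeneous operators.

**Step 2. If $T$ is atomic, $\mathcal N$ has a single type.** Let $z$ be a $\theta$-invariant central projection. Then $UzU^*=z$ for every implementing $U$, and the same holds for $1-z$. If $z\ne0,1$, Lemma 7 would split $T$ into two homogeneous operators. So $z\in\{0,1\}$. Each implementing $U$ acts on $\mathcal N$ by an automorphism, so the central projections of the type decomposition are invariant. Hence $\mathcal N$ is of exactly one of the types.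

**Step 3. The type is I$_1$.** Suppose not. If $\mathcal N$ is properly infinite, choose $p\sim1-p\sim1$; then $UpU^*\sim U1U^*=1\sim p$, and similarly for $1-p$. If $\mathcal N$ is of type II$_1$ or I$_n$ with $2\le n<\infty$, choose $p$ with $\mathrm{tr}(p)=t1$, $0<t<1$. The map $x\mapsto U^*\mathrm{tr}(UxU^*)U$ is again a centre-valued trace, so by uniqueness $\mathrm{tr}(UpU^*)=U\mathrm{tr}(p)U^*=t1$ and $UpU^*\sim p$; likewise for $1-p$. In both cases Lemma 7 makes $T|_{pH}$ and $T|_{(1-p)H}$ homogeneous, a contradiction. So $\mathcal N$ is abelian, and by Step 2 its only $\theta$-invariant projections are $0,1$. $\square$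

## 5. Halving in a II$_1$ factor, and a limit that need not exist

How would one try to prove that $T$ is a direct integral of atoms? The first thought is to disintegrate $T$ over a maximal abelian subalgebra $D$ of $\mathcal N_T$. By (2) the fibres are then irreducible. But they must be homogeneous, and Lemma 8 says what this costs: every $\varphi$ has to be implemented by a unitary commuting with $D$. For $T=B$ and $D=L^\infty(\mathbb T)$ such a unitary would lie in $D'=D$, hence commute with $B$, and then $\varphi(B)=B$. So $D$ must be chosen with care: large enough for the fibres to be atomic, small enough for condition (B) of Theorem 4.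

The second thought is to build $D$ by repeated splitting. Step 3 above produces splittings as long as $\mathcal N$ is not abelian. Let us try it when $\mathcal N$ is a II$_1$ factor with trace $\tau$. Choose projections $p_{n,j}$ ($1\le j\le2^n$) with sum $1$ for each $n$, with $\tau(p_{n,j})=2^{-n}$ and $p_{n,j}=p_{n+1,2j-1}+p_{n+1,2j}$. Let $D_n$ be the span of the $p_{n,j}$. If $U$ implements $\varphi$, then $\tau(Up_{n,j}U^*)=\tau(p_{n,j})$ by uniqueness of the trace, so there are partial isometries $w_j\in\mathcal N$ from $Up_{n,j}U^*$ to $p_{n,j}$. Their sum $v_n$ is a unitary of $\mathcal N$, and $v_nU$ implements $\varphi$ and commutes with $D_n$. So each finite stage $D_n$ satisfies (B). The von Neumann algebra $D$ generated by all $D_n$ is *diffuse*, i.e. it has no minimal projection: a minimal projection $e$ would lie below some $p_{n,j}$ for each $n$, forcing $\tau(e)\le2^{-n}$ for all $n$. (The model case of a diffuse algebra is $L^\infty[0,1]$. In general $L^\infty(X,\mu)$ is diffuse iff $\mu$ has no atoms.)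

To keep (B) for $D$ we need one unitary $v\in\mathcal N$ with $v\,UdU^*=dv$ for all $d\in D$. The obvious candidate is a weak limit point $v$ of the sequence $(v_n)$, and it does satisfy this equation on every $D_m$, hence on $D$. But a weak limit of unitaries need not be unitary. It can be $0$. Nothing forces the $v_n$ to converge in a better sense, and here the attempt stops. Section 7 turns this obstruction into the counterexample: there, for *no* diffuse $D$, however chosen, does $D'$ contain implementing unitaries for all $\varphi$.

## 6. Homogeneous operators with a prescribed commutant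

To make a counterexample we want to choose $\mathcal N_T$ freely, together with the automorphisms that the implementing unitaries induce on it. Theorem 2 allows this, and we now prove it. Keep in mind the case $K=\mathbb C$, $N_0=\mathbb C$, where $T$ is to be irreducible.

A normal $M$ always has a type I commutant, so $M$ has to be deformed. We start with two commuting normal multiplication operators on $L^2(G,K)$ that recover the point $g$, and tie the fibres over different points together by an integral operator $P$ that commutes with the group. All of this is then packed into one upper triangular operator.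

Let $A_0=N_0'$ and $\rho_g=\mathrm{Ad}\,W_g$; $\rho_g$ preserves $N_0$ and $A_0$. Since $W_g$ and $W_g^*=W_{g^{-1}}$ are strongly continuous in $g$, so is $g\mapsto\rho_g(a)$ for each $a$. Put $\mathcal H_0=L^2(G,K)$ and $V_h=\lambda_h\otimes W_h$, i.e. $(V_hf)(g)=W_hf(h^{-1}g)$.

**Step 1. Two covariant normal operators.** Let $(M_1f)(g)=g(0)f(g)$ and $(M_2f)(g)=g(1)f(g)$. They are normal, and since $g(0)\in\mathbb D$ and $g(1)\in\mathbb T$, their spectral measures satisfy $E_1(\mathbb D)=1$ and $E_2(\mathbb T)=1$. As $(V_h^*f)(g)=W_h^*f(hg)$, we get $(V_h^*M_1V_hf)(g)=(hg)(0)f(g)=h(g(0))f(g)$, and similarly for $M_2$. Thus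
$$V_h^*M_iV_h=h(M_i)\qquad(h\in G,\ i=1,2).\tag{3}$$

**Step 2. An invariant integral operator with values in $A_0$.** We want a self-adjoint $P$ that commutes with all $V_h$ and whose kernel sees all of $A_0$. Choose a sequence $(a_i)_{i\ge1}$ of self-adjoint elements of the unit ball of $A_0$ generating $A_0$ as a von Neumann algebra. Choose $g_0\in G$ with $g_0\ne g_0^{-1}$, a relatively compact open neighbourhood $O$ of $g_0$ with $O\cap O^{-1}=\emptyset$ and $e\notin\bar O$, a relatively compact symmetric open neighbourhood $O_0$ of $e$ disjoint from $O\cup O^{-1}$, and infinitely many disjoint nonempty open sets $O_1,O_2,\ldots\subset O$. Then $O_0$, $O_i$, $O_i^{-1}$ $(i\ge1)$ are pairwise disjoint. Define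
$$\chi=1\text{ on }O_0,\qquad\chi=a_i\text{ on }O_i,\qquad\chi(h)=\rho_h(a_i)\text{ for }h\in O_i^{-1},\qquad\chi=0\text{ elsewhere}.$$
Then $\|\chi\|\le1$, $\chi$ has relatively compact support, and
$$\chi(h)=\rho_h(\chi(h^{-1})^*)\qquad(h\in G).\tag{4}$$
Indeed, on $O_0$ both sides are $1$. For $h\in O_i$ the right side is $\rho_h(\rho_{h^{-1}}(a_i))=a_i$. For $h\in O_i^{-1}$ it is $\rho_h(a_i)$. Elsewhere both sides vanish. Put
$$k(g,g')=\rho_g(\chi(g^{-1}g'))\in A_0,\qquad(Pf)(g)=\int_Gk(g,g')f(g')\,dg'.$$
On the Borel sets $\{g^{-1}g'\in O_0\}$, $\{g^{-1}g'\in O_i\}$, $\{g^{-1}g'\in O_i^{-1}\}$ the kernel equals $1$, $\rho_g(a_i)$, $\rho_{g'}(a_i)$ respectively, which is strongly continuous, and elsewhere $k=0$. So $k$ is strongly Borel. By Schur's test and unimodularity, $\|P\|\le\int\|\chi\|<\infty$. With $h=g^{-1}g'$, (4) gives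
$$k(g',g)^*=\rho_{gh}(\chi(h^{-1})^*)=\rho_g\big(\rho_h(\chi(h^{-1})^*)\big)=\rho_g(\chi(h))=k(g,g'),$$
so $P=P^*$. Finally $k(hg,hg')=\rho_h(k(g,g'))$, and $V_hPV_h^*$ has the kernel $\rho_h(k(h^{-1}g,h^{-1}g'))=k(g,g')$; so $P$ commutes with all $V_h$.

In the case $K=\mathbb C$ one can use $\chi=1_{O_0}$, and then $(Pf)(g)=\int_{gO_0}f$.

Let $Y=\varepsilon(P+c)$ with $c=\|P\|+1$ and $\varepsilon>0$ arbitrary. Then $Y$ is positive, invertible, and commutes with all $V_h$.

**Step 3. The homogeneous operator.** On $\mathcal H_0\oplus\mathcal H_0=L^2(G)\otimes K\otimes\mathbb C^2$ let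
$$M=M_1\oplus M_2,\qquad R=\begin{pmatrix}1&Y\\0&1\end{pmatrix},\qquad T=R^{-1}MR=\begin{pmatrix}M_1&M_1Y-YM_2\\0&M_2\end{pmatrix}.$$
Then $\sigma(T)=\sigma(M)\subset\bar{\mathbb D}$. The unitary $\tilde V_h=V_h\oplus V_h=\lambda_h\otimes W_h\otimes1$ commutes with $R$, and by (3)
$$h(T)=R^{-1}h(M)R=R^{-1}\tilde V_h^*M\tilde V_hR=\tilde V_h^*T\tilde V_h.$$
So $T$ is homogeneous and $\tilde V_h$ implements $h$. Also $\|T-M\|=\|M_1Y-YM_2\|\le2\varepsilon\|P+c\|$.

**Step 4. Reducing the commutant of $T$ to that of $M_1,M_2,P$.** Let $x=\begin{pmatrix}a&b\\b'&d\end{pmatrix}$ commute with $T$ and $T^*$. The $(2,1)$ entry of $xT=Tx$ is $b'M_1=M_2b'$. By Fuglede–Putnam, $b'E_1(S)=E_2(S)b'$ for Borel $S$, so $b'=b'E_1(\mathbb D)=E_2(\mathbb D)b'=0$. Since $x^*$ also commutes with $T$ and $T^*$, its $(2,1)$ entry $b^*$ vanishes too. The remaining entries of $xT=Tx$ say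
$$aM_1=M_1a,\qquad dM_2=M_2d,\qquad a(M_1Y-YM_2)=(M_1Y-YM_2)d.$$
With $z=aY-Yd$ the last equation becomes $M_1z=zM_2$. As before $z=E_1(\mathbb D)z=zE_2(\mathbb D)=0$, that is, $aY=Yd$. The same for $x^*$ gives $a^*Y=Yd^*$, i.e. $Ya=dY$. Hence $aY^2=YdY=Y^2a$, so $a$ commutes with $Y=(Y^2)^{1/2}$. Then $Yd=aY=Ya$, and $d=a$ since $Y$ is invertible. Conversely, if $a$ commutes with $M_1,M_2,Y$, it commutes with $M_i^*$ by Fuglede's theorem, and $a\oplus a$ commutes with $T$ and $T^*$. As $Y=\varepsilon(P+c)$,
$$\mathcal N_T=\{a\oplus a:\ a\in\{M_1,M_2,P\}'\}.$$

**Step 5. The commutant of $M_1,M_2$ consists of decomposable operators.** The map $g\mapsto(g(0),g(1))$ is continuous and injective: if $g,g'$ agree at $0$ and $1$, then $g^{-1}g'$ fixes $0$, so it is a rotation, and it fixes $1$, so it is the identity. An injective Borel map between standard Borel spaces is a Borel isomorphism onto its image, so every bounded Borel function on $G$ is a Borel function of $(g(0),g(1))$. Hence $W^*(M_1,M_2)=L^\infty(G)\otimes1$, and every $a$ in $\{M_1,M_2\}'$ is given by a bounded Borel function $g\mapsto a(g)\in B(K)$.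

**Step 6. Reading off the relation with the kernel.** Let $a\in\{M_1,M_2,P\}'$. Apply $aP=Pa$ to $f=1_S\xi$ with $S\subset G$ relatively compact Borel and $\xi\in K$:
$$\int_S\big[a(g)k(g,g')-k(g,g')a(g')\big]\xi\,dg'=0\qquad\text{for a.e. }g.$$
Let $S$ run through a countable ring of relatively compact sets that contains a base of the topology of $G$, and $\xi$ through a countable dense set. For a.e. $g$ the equality holds for all these $S,\xi$ at once. For such a $g$ the integrand is bounded in $g'$. By a monotone class argument inside each relatively compact basic open set, its integral vanishes over all Borel subsets of that set. So the integrand vanishes for a.e. $g'$, for all these $\xi$, and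
$$a(g)k(g,g')=k(g,g')a(g')\qquad\text{for a.e. }(g,g').\tag{5}$$

**Step 7. The function $a$ is constant.** On $g^{-1}g'\in O_0$ we have $k=1$, so $a(g)=a(g')$ a.e. there. Choose a symmetric open $O'\ni e$ with $O'O'\subset O_0$. For $g,g'\in g_1O'$ we have $g^{-1}g'\in O'O'\subset O_0$, so $a(g)=a(g')$ for a.e. $(g,g')\in(g_1O')^2$, and by Fubini $a$ is a.e. equal to a constant $c(g_1)$ on $g_1O'$. If $g_2\in g_1O'$, then $g_1O'\cap g_2O'$ is open and nonempty, hence of positive measure, and $c(g_1)=c(g_2)$. So $c$ is locally constant on the connected group $G$, hence constant. Countably many sets $g_1O'$ cover $G$, so $a(g)=a_0$ for a.e. $g$.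

In the case $K=\mathbb C$ we are done: $T$ is irreducible.

**Step 8. The constant lies in $N_0$.** On $g^{-1}g'\in O_i$ we have $k=\rho_g(a_i)$. Since $gO_i$ has positive measure for each $g$, (5) shows that $a_0$ commutes with $\rho_g(a_i)$ for a.e. $g$. A conull set is dense, so by strong continuity this holds for all $g$, in particular for $g=e$. Thus $a_0$ commutes with all $a_i$. These are self-adjoint and generate $A_0$, so $a_0\in A_0'=N_0$.

Conversely $1\otimes n$ with $n\in N_0$ commutes with $M_1,M_2$, and with $P$ because $k$ has values in $A_0=N_0'$. So $\{M_1,M_2,P\}'=1\otimes N_0$ and $\mathcal N_T=1\otimes N_0\otimes1$. $\square$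

**Example (why sums are not enough).** Take $N_0=L^\infty[0,1]$ on $K=L^2[0,1]$ and $W$ trivial. Then $\mathcal N_T=1\otimes N_0\otimes1$, and each $\varphi$ is implemented by $\lambda_\varphi\otimes1\otimes1$, which commutes with $\mathcal N_T$. By Lemma 7 the restriction of $T$ to *every* nonzero reducing subspace is homogeneous, and every nonzero $p\in\mathcal N_T$ is a sum of two nonzero projections. So no reducing subspace carries an atomic operator, and property (a) of Theorem 1 holds. Yet this $T$ is a direct integral of irreducible homogeneous operators, as Section 9 will show. A counterexample to the question must therefore exclude the diffuse decompositions; this is property (b), the hard part.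

## 7. A free group factor on which no diffuse algebra can be fixed

We prove Theorem 1.

**Operator-algebraic background.** For a countable group $\Delta$, the canonical unitaries $u_\delta$ on $\ell^2\Delta$ (left translations) generate $L(\Delta)$, with faithful normal trace $\tau(y)=\langle y\delta_e,\delta_e\rangle$. If $\Xi\subset\Delta$ is a subgroup, the $u_\xi$ with $\xi\in\Xi$ generate a copy of $L(\Xi)$ inside $L(\Delta)$. If $\Delta$ is a nonabelian free group of countable rank, $L(\Delta)$ is a II$_1$ factor.

A von Neumann algebra $\mathcal P\subset B(H)$ is *injective* if there is a conditional expectation (a norm-one projection) $\mathcal E:B(H)\to\mathcal P$. For instance, the diagonal algebra $\ell^\infty(X)\subset B(\ell^2X)$ is injective; $\mathcal E$ takes the diagonal of a matrix. By Tomiyama's theorem $\mathcal E$ is positive and $\mathcal P$-bimodular: $\mathcal E(xyx')=x\mathcal E(y)x'$ for $x,x'\in\mathcal P$.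

We shall use Ozawa's theorem (N. Ozawa, *Solid von Neumann algebras*, Acta Math. 192 (2004) 111–117): for a word hyperbolic group $\Delta$, the relative commutant in $L(\Delta)$ of any diffuse von Neumann subalgebra is injective. Free groups of finite rank are word hyperbolic.

**A model computation.** Here is why $L(\Lambda)$ is not injective for $\Lambda=\mathbb F_2$. Let $f\in\ell^\infty(\Lambda)$ act on $\ell^2\Lambda$ by multiplication, and write $(\gamma f)(\cdot)=f(\gamma^{-1}\cdot)$, so $u_\gamma fu_\gamma^*=\gamma f$. If $\mathcal E:B(\ell^2\Lambda)\to L(\Lambda)$ were a conditional expectation, then $m(f)=\tau(\mathcal E(f))$ would be a state with $m(\gamma f)=\tau(u_\gamma\mathcal E(f)u_\gamma^*)=m(f)$, a left-invariant mean. But $\mathbb F_2=\langle a,b\rangle$ has none. Let $S_y$ be the set of reduced words beginning with $y$. Then $\Lambda=S_a\sqcup aS_{a^{-1}}=S_b\sqcup bS_{b^{-1}}$, so an invariant mean would give $m(1_{S_a})+m(1_{S_{a^{-1}}})=1=m(1_{S_b})+m(1_{S_{b^{-1}}})$. The four sets are disjoint, so their means add up to at most $1$, a contradiction.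

**Idea.** Suppose that $T$ is decomposed along a diffuse algebra $D=1\otimes D_0\otimes1$. Lemma 8 gives implementing unitaries in $D'$. With Theorem 2 this says that for each $\gamma$ there is an unknown unitary $n_\gamma\in N_0$ such that $\mathrm{Ad}(n_\gamma)\circ\rho_\gamma$ fixes $D_0$ pointwise. We know nothing about $n_\gamma$. But suppose that $N_0$ and the automorphisms $\rho_\gamma$, $\gamma\in\Lambda\cong\mathbb F_2$, sit together inside $L(\mathbb F_2)$, with $N_0=L(\Xi)$ and $\rho_\gamma=\mathrm{Ad}\,u_\gamma$. Then the unitaries $\pi(n_\gamma)u_\gamma$ commute with a diffuse algebra, so by Ozawa they live in an injective algebra. The model computation still works for them if we use only functions that do not see $\Xi$. Such functions commute with $\pi(n_\gamma)$, so the unknown $n_\gamma$ drops out.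

**Step 1. The algebra $N_0$ and the representation $W$.** We need an action of all of $G$ whose restriction to a free subgroup is a permutation of free generators. Free Gaussian variables over $L^2(G;\mathbb R)$ provide it. Let $K=\mathbb C\Omega\oplus\bigoplus_{n\ge1}L^2(G)^{\otimes n}$ be the full Fock space of $L^2(G)$ with vacuum vector $\Omega$, let $\ell(\xi)$ be the creation operators ($\ell(\xi)\Omega=\xi$, $\ell(\xi)\eta=\xi\otimes\eta$), and put
$$s(\xi)=\ell(\xi)+\ell(\xi)^*\quad(\xi\in L^2(G;\mathbb R)),\qquad N_0=\{s(\xi):\xi\in L^2(G;\mathbb R)\}'',\qquad W_g=1\oplus\bigoplus_{n\ge1}\lambda_g^{\otimes n}.$$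
$W$ is a strongly continuous unitary representation, $W_g\Omega=\Omega$ and $W_gs(\xi)W_g^*=s(\lambda_g\xi)$. Since $\lambda_g$ preserves $L^2(G;\mathbb R)$, $W_gN_0W_g^*=N_0$. Put $\rho_g=\mathrm{Ad}\,W_g|_{N_0}$.

Recall that subalgebras of $(N_0,\tau)$ are *free* if $\tau(y_1\cdots y_r)=0$ whenever all $\tau(y_j)=0$ and neighbouring $y_j$ come from different subalgebras, and that elements are free if the von Neumann algebras that they generate are. By Voiculescu (Voiculescu–Dykema–Nica, *Free Random Variables*, CRM 1992, §2.6), $\tau=\langle\cdot\,\Omega,\Omega\rangle$ is a faithful normal trace on $N_0$, and for an orthonormal family $(e_j)$ in $L^2(G;\mathbb R)$ the $s(e_j)$ are free, each with the semicircle law $\frac1{2\pi}\sqrt{4-t^2}\,dt$ on its spectrum $[-2,2]$. As a small check, for a unit vector $\xi$ we have $s(\xi)\Omega=\xi$ and $s(\xi)^2\Omega=\Omega+\xi\otimes\xi$, so $\tau(s(\xi)^2)=1$ and $\tau(s(\xi)^4)=\|s(\xi)^2\Omega\|^2=2$, the second and fourth moments of this law.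

**Step 2. A free subgroup permuting free generators.** Identify $G$ with $PSL_2(\mathbb R)$. Let $\Lambda\subset G$ be the image of the free subgroup of $SL_2(\mathbb Z)$ generated by $\begin{pmatrix}1&2\\0&1\end{pmatrix}$ and $\begin{pmatrix}1&0\\2&1\end{pmatrix}$. A free group is torsion free, so this subgroup does not contain $-1$. Hence $\Lambda\cong\mathbb F_2$, and $\Lambda$ is discrete in $G$.

$\Lambda$ has a Borel fundamental domain $F$, i.e. $G=\bigsqcup_{\gamma\in\Lambda}\gamma F$. To see this, choose an open $Q\ni e$ with $QQ^{-1}\cap\Lambda=\{e\}$, cover $G$ by countably many $Qg_j$, and put $F=\bigcup_j\big(Qg_j\setminus\bigcup_{i<j}\Lambda Qg_i\big)$. If $x,\gamma x\in F$, then both lie in the part of $F$ with the same index $j$ (the least $j$ with $\Lambda x\cap Qg_j\neq\emptyset$), and $\gamma=(\gamma x)x^{-1}\in QQ^{-1}$ gives $\gamma=e$. Every orbit meets $F$ for this same $j$. The countably many translates of $F$ cover $G$, so $F$ has positive measure, and since Haar measure has no atoms, $L^2(F;\mathbb R)$ is infinite dimensional.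

Let $(e_n)_{n\in\mathbb N}$ be an orthonormal basis of $L^2(F;\mathbb R)$. Then the vectors $e_{\gamma,n}=\lambda_\gamma e_n$ form an orthonormal basis of $L^2(G;\mathbb R)$, permuted by $\Lambda$. Since $\xi\mapsto s(\xi)$ is real linear and norm continuous, the $s(e_{\gamma,n})$ generate $N_0$.

Let $\vartheta=e^{2\pi i\Phi}$ on $[-2,2]$, where $\Phi$ is the distribution function of the semicircle law. As $\Phi$ is continuous and strictly increasing from $0$ to $1$, $\vartheta$ is injective off a null set and carries the semicircle law to Haar measure on $\mathbb T$. So $x_{\gamma,n}=\vartheta(s(e_{\gamma,n}))$ is a *Haar unitary*, i.e. $\tau(x_{\gamma,n}^r)=0$ for $r\ne0$, and it generates the same von Neumann algebra as $s(e_{\gamma,n})$. Hence the $x_{\gamma,n}$ are free Haar unitaries generating $N_0$, and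
$$\rho_\gamma(x_{\gamma',n})=x_{\gamma\gamma',n}\qquad(\gamma,\gamma'\in\Lambda,\ n\in\mathbb N).$$

**Step 3. Everything inside $L(\mathbb F_2)$.** We realize $N_0$ and the $\rho_\gamma$ in one hyperbolic group factor. Let $\Xi$ be the free group on the set $\Lambda\times\mathbb N$, let $\Lambda$ act on it by left translation of the first coordinate of the generators, and put $\Gamma=\Xi\rtimes\Lambda$. With $\mathbb F_{\mathbb N}$ free on $(y_n)$, the homomorphism $\mathbb F_{\mathbb N}*\Lambda\to\Gamma$ with $y_n\mapsto(e,n)$, $\gamma\mapsto\gamma$ has the inverse given by $(\gamma,n)\mapsto\gamma y_n\gamma^{-1}$, $\gamma\mapsto\gamma$. So $\Gamma\cong\mathbb F_{\mathbb N}*\Lambda$ is free of countable rank, and we fix an embedding $\Gamma\subset\Delta:=\mathbb F_2$ (the elements $a^jba^{-j}$, $j\in\mathbb N$, of $\mathbb F_2=\langle a,b\rangle$ are free generators of a subgroup of countably infinite rank).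

The $u_{(\gamma,n)}$ are free Haar unitaries generating $L(\Xi)\subset L(\Delta)$. Freeness and the individual distributions determine all joint $*$-moments, so the families $(x_{\gamma,n})$ and $(u_{(\gamma,n)})$ have the same joint $*$-moments. Hence sending $x_{\gamma,n}$ to $u_{(\gamma,n)}$ gives a well-defined trace-preserving $*$-isomorphism between the $*$-algebras that they generate (an element $y$ is $0$ iff $\tau(y^*y)=0$). It extends to a unitary between the $L^2$-spaces of the traces that intertwines the left multiplications. Both von Neumann algebras act faithfully and normally on their $L^2$-spaces, so we obtain a trace-preserving isomorphism $\pi:N_0\to L(\Xi)\subset L(\Delta)$ of von Neumann algebras. Since $u_\gamma u_{(\gamma',n)}u_\gamma^*=u_{(\gamma\gamma',n)}$, checking on generators gives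
$$u_\gamma\pi(y)u_\gamma^*=\pi(\rho_\gamma(y))\qquad(y\in N_0,\ \gamma\in\Lambda).\tag{6}$$
In particular $N_0\cong L(\mathbb F_\infty)$ is a II$_1$ factor. Let $T$ be the operator that Theorem 2 gives for $(N_0,W)$. Then $\mathcal N:=\mathcal N_T=1\otimes N_0\otimes1$, and $\gamma$ is implemented by $\tilde V_\gamma=\lambda_\gamma\otimes W_\gamma\otimes1$.

**Step 4. Property (a): every homogeneous restriction splits.** Let $0\neq p\in\mathcal N$ be a projection with $T|_{pH}$ homogeneous. As $\mathcal N$ is a II$_1$ factor, $p=p_1+p_2$ with $p_1\sim p_2$ nonzero. If $U$ implements $\varphi$, then $\mathrm{Ad}\,U$ is an automorphism of $\mathcal N$, so it preserves the unique trace, and projections of equal trace in a II$_1$ factor are equivalent: $Up_iU^*\sim p_i$. By Lemma 7 both $T|_{p_iH}$ are homogeneous. So $T|_{pH}$ is not atomic, and (a) is proved.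

**Step 5. From a non-atomic decomposition to unitaries commuting with a diffuse algebra.** Let $T\cong\int_X^\oplus T_x\,d\mu$ with $T_x$ homogeneous a.e., and let $D=1\otimes D_0\otimes1\subset\mathcal N$ be the diagonalizable algebra, transported to the space of $T$. Suppose that $\mu$ is not purely atomic. The non-atomic part of $X$ gives a projection $0\ne p\in D_0$ with $D_0p$ diffuse.

For $\gamma\in\Lambda$, Lemma 8 gives $U_\gamma\in D'$ implementing $\gamma$, and by Lemma 6(ii) $U_\gamma=(1\otimes n_\gamma\otimes1)\tilde V_\gamma$ with $n_\gamma\in N_0$ unitary. That $U_\gamma$ commutes with $D$ means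
$$n_\gamma\rho_\gamma(d)n_\gamma^*=d\qquad(d\in D_0).\tag{7}$$
Put $w_\gamma=\pi(n_\gamma)u_\gamma\in L(\Delta)$. By (6) and (7), $w_\gamma\pi(d)w_\gamma^*=\pi(n_\gamma\rho_\gamma(d)n_\gamma^*)=\pi(d)$. So $w_\gamma$ commutes with $\pi(D_0)$, in particular with $q:=\pi(p)$.

**Step 6. An injective algebra containing the corners $w_\gamma q$.** Ozawa's theorem needs a diffuse algebra, so we complete $\pi(D_0p)$. If $p\ne1$, let $C$ be a maximal abelian subalgebra of the II$_1$ factor $(1-p)N_0(1-p)$; it is diffuse with unit $1-p$. If $p=1$, let $C=0$. Then $\tilde D=\pi(D_0p\oplus C)$ is a diffuse abelian von Neumann subalgebra of $L(\Delta)$ containing $1$ and $q$. As $\Delta=\mathbb F_2$ is word hyperbolic, $\mathcal P=\tilde D'\cap L(\Delta)$ is injective. Let $\mathcal E:B(\ell^2\Delta)\to\mathcal P$ be a conditional expectation.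

Clearly $q\in\mathcal P$. Also $w_\gamma q=qw_\gamma\in\mathcal P$: for $d\in\pi(D_0p)$ we have $w_\gamma qd=w_\gamma d=dw_\gamma=dw_\gamma q$, and for $c\in\pi(C)$ both $w_\gamma qc$ and $cw_\gamma q=cqw_\gamma$ vanish.

**Step 7. Functions that do not see $\Xi$.** Let $\kappa:\Gamma=\Xi\rtimes\Lambda\to\Lambda$ be the quotient map, and choose a right transversal $\Delta=\bigsqcup_t\Gamma t$. For $f\in\ell^\infty(\Lambda)$ let $\tilde f$ be multiplication on $\ell^2\Delta$ by the function $\tilde f(\delta t)=f(\kappa(\delta))$, $\delta\in\Gamma$. Conjugation by $u_\gamma$ replaces a function $\Psi(\cdot)$ by $\Psi(\gamma^{-1}\cdot)$, and $\tilde f(\gamma^{-1}\delta t)=f(\gamma^{-1}\kappa(\delta))$ for $\gamma\in\Lambda$, so $u_\gamma\tilde fu_\gamma^*=\widetilde{\gamma f}$. For $\xi\in\Xi$ we have $\kappa(\xi^{-1}\delta)=\kappa(\delta)$, so $\tilde f$ commutes with $u_\xi$. Hence $\tilde f$ commutes with $L(\Xi)=\pi(N_0)$, in particular with $q$ and with $\pi(n_\gamma)$, and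
$$w_\gamma\tilde fw_\gamma^*=\pi(n_\gamma)\,\widetilde{\gamma f}\,\pi(n_\gamma)^*=\widetilde{\gamma f}.\tag{8}$$

**Step 8. The invariant mean.** We repeat the model computation in the corner $q$. With $\tau$ the trace of $L(\Delta)$, define for $f\in\ell^\infty(\Lambda)$
$$m(f)=\tau(q)^{-1}\,\tau\big(\mathcal E(\tilde f)q\big)=\tau(q)^{-1}\,\tau\big(q\mathcal E(\tilde f)q\big)=\tau(q)^{-1}\,\tau\big(\mathcal E(q\tilde fq)\big).$$
It is positive and $m(1)=1$. By (8), bimodularity and $qw_\gamma=w_\gamma q\in\mathcal P$,
$$\tau(q)\,m(\gamma f)=\tau\big(\mathcal E(qw_\gamma\tilde fw_\gamma^*q)\big)=\tau\big((w_\gamma q)\mathcal E(\tilde f)(w_\gamma q)^*\big).$$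
All factors lie in $\mathcal P\subset L(\Delta)$, so by the trace property this equals
$$\tau\big(\mathcal E(\tilde f)\,qw_\gamma^*w_\gamma q\big)=\tau\big(\mathcal E(\tilde f)q\big)=\tau(q)\,m(f).$$
So $m$ is a left-invariant mean on $\Lambda\cong\mathbb F_2$, which the model computation excludes. Hence $\mu$ is purely atomic, and (b) is proved.

**Step 9. Conclusion.** Suppose $T\cong\int^\oplus T_x\,d\mu$ with a.e. $T_x$ atomic homogeneous. By (b), $\mu$ has an atom, which in a standard space is a point $\{x\}$ of positive measure. Then $T_x$ is atomic homogeneous and unitarily equivalent to the restriction of $T$ to a nonzero reducing subspace, contradicting (a). So $T$ is not a direct integral of atomic homogeneous operators. Finally $T=R^{-1}MR$ is similar to $M=M_1\oplus M_2$, which is normal, homogeneous by (3), and independent of $\varepsilon$, and $\|T-M\|\le2\varepsilon\|P+c\|$ is as small as desired. $\square$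

Steps 5–8 used about $D$ only that each $\gamma\in\Lambda$ is implemented in $D'$. So for this $T$ every halving procedure as in Section 5 breaks in the limit for some $\gamma\in\Lambda$.

## 8. When a homogeneous operator is a direct integral of atoms

We prove Theorem 4.

**Step 1. Necessity.** Let $T=\int^\oplus T_x$ with $T_x$ atomic homogeneous a.e., and let $D$ be the diagonalizable algebra. Lemma 8 is (B). By (2), $D'\cap\mathcal N=\int^\oplus\mathcal N_{T_x}$, where the $\mathcal N_{T_x}$ are abelian a.e. by Theorem 3. So (A) holds.

For the converse let $D$ satisfy (A) and (B), and put $\mathcal A=D'\cap\mathcal N$. It is abelian and contains $D$.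

**Step 2. An action on $\mathcal A$.** If $U\in D'$ implements $\varphi$, then $U$ normalizes $\mathcal N$ and $D'$, hence $\mathcal A$. By Lemma 6(ii), $U$ is unique up to a unitary of $\mathcal N\cap D'=\mathcal A$, which is abelian. So $\theta_\varphi=\mathrm{Ad}\,U|_{\mathcal A}$ is well defined and gives an action of $G$ on $\mathcal A$.

**Step 3. Continuity of the action.** We shall need to pass from a countable dense subgroup to $G$. Let
$$\mathcal G=\{(\varphi,U)\in G\times U(H):\ U\in D',\ U\text{ implements }\varphi\}.$$
By (1) and Lemma 6(i) this is a closed subgroup of $G\times U(H)$ (strong topology), hence a Polish group, and by (B) it maps onto $G$. A continuous surjective homomorphism of Polish groups is open. So if $\varphi_k\to\varphi$, there are lifts $U_k\to U$ strongly. Then $U_k^*\to U^*$ strongly as well, and $\theta_{\varphi_k}(y)=U_kyU_k^*\to\theta_\varphi(y)$ strongly for $y\in\mathcal A$. Applied with $D=\mathbb C$, the same argument shows that for every homogeneous $S$ with $\mathcal N_S$ abelian, the natural action on $\mathcal N_S$ is continuous.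

**Step 4. Enlarging $D$ to absorb all invariant elements.** Let $D_1=\mathcal A^\theta$ be the fixed point algebra. The unitaries $U$ commute with $D$, so $D\subset D_1\subset\mathcal A$. As $\mathcal A$ is abelian, $\mathcal A\subset D_1'\cap\mathcal N\subset D'\cap\mathcal N=\mathcal A$, so $D_1'\cap\mathcal N=\mathcal A$. The unitaries $U$ commute with $D_1$ by definition of $\theta$. So $D_1$ satisfies (A) and (B) with the same $\mathcal A$ and $\theta$, and now $\mathcal A^\theta=D_1$.

**Step 5. Disintegration along $D_1$, and the spectra of the fibres.** Write $H=\int_X^\oplus H_x\,d\mu$ with $D_1$ diagonalizable and $T=\int^\oplus T_x$. As in Lemma 8 take $H_x$ constant on Borel pieces and $x\mapsto T_x$ Borel. For $\lambda\notin\bar{\mathbb D}$ the operator $(T-\lambda)^{-1}$ lies in $W^*(T)\subset D_1'$, so it is decomposable. For all $\lambda$ in a countable dense subset of $\mathbb C\setminus\bar{\mathbb D}$ and a.e. $x$ we get that $T_x-\lambda$ is invertible with $\|(T_x-\lambda)^{-1}\|\le\|(T-\lambda)^{-1}\|$. The right side is locally bounded on $\mathbb C\setminus\bar{\mathbb D}$. So every $\lambda_0\notin\bar{\mathbb D}$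 is so close to some $\lambda$ of the dense set that $|\lambda-\lambda_0|\,\|(T_x-\lambda)^{-1}\|<1$, and $T_x-\lambda_0$ is invertible. Hence $\sigma(T_x)\subset\bar{\mathbb D}$ a.e. For each $\varphi$ choose $U_\varphi=\int^\oplus U_{\varphi,x}$ in $D_1'$ implementing $\varphi$. Then for a.e. $x$ (the null set depends on $\varphi$) $U_{\varphi,x}$ implements $\varphi$ for $T_x$.

**Step 6. Almost every $T_x$ is homogeneous.** The point is to interchange "for every $\varphi$" and "for a.e. $x$". By (1), the set $\{(\varphi,x):\varphi(T_x)\cong T_x\}$ is the projection of a Borel set of triples $(\varphi,x,u)$, hence analytic, hence measurable for the completed product measure. By Step 5 its section at each $\varphi$ is conull in $X$. By Fubini, for a.e. $x$ the set $G_x=\{\varphi:\varphi(T_x)\cong T_x\}$ is conull in $G$. By the computation of Lemma 6(i), $G_x$ is a subgroup. For $g\in G$ the conull sets $gG_x$ and $G_x$ intersect, so $gh_1=h_2$ with $h_1,h_2\in G_x$, and $g\in G_x$. Hence $G_x=G$.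

**Step 7. Almost every $T_x$ is atomic.** By (2), $\int^\oplus\mathcal N_{T_x}=D_1'\cap\mathcal N=\mathcal A$ is abelian, so $\mathcal N_{T_x}$ is abelian a.e. Let $\Gamma_0\subset G$ be a countable dense subgroup. By Step 3 a projection of $\mathcal N_{T_x}$ is $G$-invariant iff it is $\Gamma_0$-invariant, i.e. (for a.e. $x$) iff it commutes with all $U_{\varphi,x}$, $\varphi\in\Gamma_0$. The set
$$\{(x,r):\ r\text{ a projection},\ r\ne0,1,\ rT_x=T_xr,\ rU_{\varphi,x}=U_{\varphi,x}r\ \ \forall\varphi\in\Gamma_0\}$$
is Borel after discarding a null set of $x$. Suppose that its projection to $X$ has positive measure. A measurable selection $x\mapsto r_x$ on this projection, extended by $r_x=0$ elsewhere, gives a projection $r=\int^\oplus r_x$ in $D_1'\cap\mathcal N=\mathcal A$ commuting with $U_\varphi$ for $\varphi\in\Gamma_0$. By continuity of $\theta$, $r\in\mathcal A^\theta=D_1$. So $r_x$ is scalar, hence $0$ or $1$, for a.e. $x$, contradicting the choice on a set of positive measure. Hence for a.e. $x$ the only $G$-invariant projections of the abelian algebra $\mathcal N_{T_x}$ are $0,1$, and $T_x$ is atomic by Theorem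 3. $\square$

## 9. Type I operators, and direct integrals of irreducibles with any commutant

We prove Corollary 5. We recall that a projection $e\in\mathcal N$ is *abelian* if $e\mathcal Ne$ is abelian, that abelian projections with the same central support are equivalent, and that in a type I$_n$ algebra $1$ is a sum of $n$ mutually equivalent abelian projections of central support $1$. In $M_2(L^\infty(\mathbb T))=\mathcal N_{B\oplus B}$ these can be the two diagonal matrix units, and the algebra $D$ below then decomposes $B\oplus B$ into its two summands.

**Step 1. The algebra $D$.** Let $W^*(T)$, equivalently its commutant $\mathcal N$, be of type I. Let $z_n$ be the central projection of the type I$_n$ part $(1\le n\le\infty)$, write $z_n=\sum_ie_i^{(n)}$ with $n$ mutually equivalent abelian projections of central support $z_n$, and let $D$ be the von Neumann algebra generated by all $e_i^{(n)}$. It is abelian.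

**Step 2. Condition (A).** The $e_i^{(n)}$ sum to $1$, so $D'\cap\mathcal N=\bigoplus_{n,i}e_i^{(n)}\mathcal Ne_i^{(n)}$, which is abelian.

**Step 3. Condition (B).** Let $U$ implement $\varphi$. The automorphism $\mathrm{Ad}\,U$ of $\mathcal N$ fixes $z_n$, so $Ue_i^{(n)}U^*$ is an abelian projection with central support $z_n$, hence equivalent to $e_i^{(n)}$. The sum $v$ of partial isometries in $\mathcal N$ from $Ue_i^{(n)}U^*$ to $e_i^{(n)}$ is a unitary of $\mathcal N$, because both families sum to $1$. Then $vU$ commutes with all $e_i^{(n)}$, and it implements $\varphi$ by Lemma 6(ii). By Theorem 4, $T$ is a direct integral of atomic homogeneous operators.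

**Step 4. The special cases.** If $C^*(T)$ is GCR, then $W^*(T)=C^*(T)''$ is of type I. If $T$ is essentially normal, i.e. $T^*T-TT^*$ is compact, then $C^*(T)$ is an extension of a commutative $C^*$-algebra by a $C^*$-algebra of compact operators, hence GCR.

**Step 5. Type I is not necessary.** Given $N_0$, apply Theorem 2 with $W$ trivial. Then $\mathcal N_T=1\otimes N_0\otimes1$, and each $\varphi$ is implemented by $\lambda_\varphi\otimes1\otimes1$, which commutes with $\mathcal N_T$. Let $D$ be a maximal abelian subalgebra of $\mathcal N_T$. Then $D'\cap\mathcal N_T=D$ is (A), and $\lambda_\varphi\otimes1\otimes1\in D'$ is (B). In the proof of Theorem 4 we have $\mathcal A=D$, and $\theta$ is trivial on $\mathcal A$, so $D_1=D$. By Step 6 of Section 8 the fibres $T_x$ along $D$ are homogeneous a.e. By (2), $\int^\oplus\mathcal N_{T_x}=D$, so $\mathcal N_{T_x}=\mathbb C$ and $T_x$ is irreducible for a.e. $x$. Thus $T$ is a direct integral of irreducible homogeneous operators with $\mathcal N_T\cong N_0$. For $N_0$ not of type I, $W^*(T)$ is not of type I. $\square$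

With $N_0=L^\infty[0,1]$ this is the operator of the example in Section 6. With $N_0\cong L(\mathbb F_\infty)$ one obtains an operator with a commutant isomorphic to that of the counterexample of Theorem 1, and yet it decomposes into irreducibles. The difference lies in the unitaries that implement the group: trivial on $N_0$ here, moving free generators there.
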